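\title{Families of subharmonic functions and three-valued harmonic functions}

\begin{abstract}
We consider families of subharmonic functions in the plane in which, at every point, at most two members lie below the maximum of the family, subject to a compatibility condition on pairs of members. Such a family determines three functions $u_0\le u_1\le u$. We prove the conjecture that, if $u_0+u_1+u=0$, then these are the ordered values of a harmonic function on a three-sheeted Riemann surface spread over the plane, and we determine all triples that occur: the surface can always be taken to be a copy of the plane together with a two-sheeted covering. The proof shows that a Dirichlet energy cannot be decreased by small deformations of the plane, obtains from this an entire quadratic differential, and reads off the local structure in the natural coordinate of that differential.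
\end{abstract}

\section{Introduction}\label{sec:intro}

\subsection{The problem}

A \emph{three-sheeted Riemann surface spread over the plane} is a Riemann surface $S$, not necessarily connected, together with a proper holomorphic map $\pi\colon S\to\mathbb{C}$ of degree $3$; three disjoint copies of the plane are the simplest example. Near a point $p\in S$ the map has the form $z=\pi(p)+t^k$ in a suitable local coordinate $t$. The number $k$ is the multiplicity of $p$; if $k\ge2$, then $p$ is a \emph{ramification point} and $\pi(p)$ is a \emph{branch value}. Every $z\in\mathbb{C}$ has exactly three preimages counted with multiplicity, the branch values form a closed discrete set, and over a small disc free of branch values $S$ consists of three discs, each mapped biholomorphically. Two-sheeted surfaces are defined in the same way with degree $2$. Such a surface carries the \emph{sheet involution} $\iota$, which exchanges the two preimages of each point; near a ramification point, where $z=e+t^2$, it is $t\mapsto -t$.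

Let $U$ be a harmonic function on a three-sheeted surface. Its \emph{ordered values} over $z$ are the three values of $U$ at the preimages of $z$, listed with multiplicity in non-decreasing order. They are continuous functions of $z$, given away from the branch values by sorting three local harmonic functions. Isolated points are removable for continuous subharmonic functions, so the largest value is subharmonic in $\mathbb{C}$, the smallest is superharmonic, and the sum of the three is harmonic. Subtracting a third of the sum from $U$, we may normalize the sum to be zero. Sorting forgets how the sheets are connected, and one may ask whether this information can be recovered from subharmonicity alone. The following setting makes the question precise.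

Throughout, a \emph{subharmonic} function is an upper semicontinuous function with values in $[-\infty,\infty)$, not identically $-\infty$, whose value at each point is at most its mean over every sufficiently small circle centered at that point. Let $A$ be a set with at least two elements, finite or infinite, and let $\alpha\mapsto v_\alpha$ be a map from $A$ to the set of subharmonic functions in $\mathbb{C}$; different indices may give the same function. We consider two conditions.
\begin{enumerate}
\item[(F1)] The function $u(z)=\max\{v_\alpha(z):\alpha\in A\}$ is subharmonic, and for every $z$ there are at most two indices $\alpha$ with $v_\alpha(z)<u(z)$.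
\item[(F2)] For all $\alpha_1\ne\alpha_2$ and $\alpha_3\ne\alpha_4$ in $A$ there is $\alpha_5\in A$ such that
\[
v_{\alpha_5}\le\min\bigl\{\max\{v_{\alpha_1},v_{\alpha_2}\},\ \max\{v_{\alpha_3},v_{\alpha_4}\}\bigr\}.
\]
\end{enumerate}
By (F1) the family takes at most three values at each point. Put
\[
u_0(z)=\min_{\alpha\in A}v_\alpha(z),\qquad u_1(z)=\min_{\alpha\ne\beta}\max\{v_\alpha(z),v_\beta(z)\},
\]
so that $u_0$ is the lowest value, $u_1$ is the second lowest when values are counted once for each index, and $u_0\le u_1\le u$. We call the family, and the triple $u_0,u_1,u$, \emph{admissible} if (F1) and (F2) hold and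
\begin{equation}\label{eq:sum}
u_0(z)+u_1(z)+u(z)=0\qquad\text{for every }z\in\mathbb{C}.
\end{equation}
In particular $u_0,u_1,u$, and hence all $v_\alpha$, are then finite everywhere.

\medskip
\noindent\textbf{Conjecture} (\cite{conj})\textbf{.} \emph{Every admissible triple consists of the ordered values of a harmonic function on a three-sheeted Riemann surface spread over the plane.}
\medskip

Here is a reason to expect this. Suppose that $u_1(z_0)<u(z_0)$, so that two indices $\alpha,\beta$ lie below the maximum at $z_0$. We shall see that the same two indices lie below the maximum near $z_0$. There \eqref{eq:sum} reads $v_\alpha+v_\beta+u=0$, and three subharmonic functions with sum zero are harmonic. So on the open set $\{u_1<u\}$ the triple is locally given by three harmonic functions. The content of the conjecture is that these pieces continue one another across the closed set $\{u_1=u\}$. The hypotheses say nothing about the shape of this set, and infinitely many indices may exchange roles along it.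

\subsection{Results}

\begin{theorem}\label{thm:A}
The conjecture is true: for every admissible triple $u_0,u_1,u$ there are a three-sheeted Riemann surface $\pi\colon S\to\mathbb{C}$ and a harmonic function $U$ on $S$ whose ordered values over $z$ are $u_0(z),u_1(z),u(z)$.
\end{theorem}

Not every pair $(S,U)$ with sum zero gives an admissible triple (see Section~\ref{sec:conditions}). The next theorem says which triples occur.

\begin{theorem}\label{thm:B}
The admissible triples are exactly the ordered values of
\begin{enumerate}
\item[(a)] three harmonic functions on $\mathbb{C}$ with sum $0$; or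
\item[(b)] $h,\ -\frac h2+L,\ -\frac h2-L$, where $h$ is harmonic on $\mathbb{C}$, and $L$ is a harmonic function on a connected two-sheeted Riemann surface $\pi\colon S_2\to\mathbb{C}$ with sheet involution $\iota$, such that $L\circ\iota=-L$, $dL=0$ at all ramification points, and $|L|\ge\frac32\,h\circ\pi$ everywhere.
\end{enumerate}
\end{theorem}

In (b) the three values over $z$ are $h(z)$ and $-\frac12h(z)\pm L(p)$ with $p\in\pi^{-1}(z)$; since $L$ is odd under $\iota$, the choice of $p$ does not matter. Theorem~\ref{thm:A} follows from Theorem~\ref{thm:B}. For a triple of type (a) take three copies of $\mathbb{C}$. For a triple of type (b) take $S=\mathbb{C}\sqcup S_2$, with $U=h$ on $\mathbb{C}$ and $U=-\frac12h\circ\pi+L$ on $S_2$; over a branch value $L=0$, because $\iota$ fixes the ramification point, and the value $-\frac12h$ is counted twice on both sides. In particular $S$ can always be taken to be a copy of $\mathbb{C}$ together with a connected or split two-sheeted covering.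

\subsection{Outline of the proof}

Condition (F2) enters only through a combinatorial statement: the two-element sets of indices that lie below the maximum at some point intersect pairwise, so they either share an index (a \emph{star}) or are the three sides of a \emph{triangle} (Section~\ref{sec:D}). The analytic difficulty is the lack of any regularity of the interfaces along which indices change roles. We get around it with a quantity that does not see the interfaces. Subharmonicity of the $v_\alpha$ yields inequalities between measures which imply that a Dirichlet energy does not decrease under small deformations of the plane. This makes a sum of squares of complex derivatives an entire function $q$. Away from the zeros of $q$, in a coordinate in which $q\,dz^2$ is a constant multiple of $d\zeta^2$, the relevant functions become piecewise linear in $\operatorname{Re}\zeta$, and the structure can be read off. Section~\ref{sec:examples} shows this mechanism on a straight interface. Sections~\ref{sec:star} and~\ref{sec:triangle} prove that admissible triples are of type (a) or (b), and Section~\ref{sec:converse} proves the converse.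

We write $\partial=\partial/\partial z$, so that $2\partial f=f_x-if_y$ and $|\nabla f|^2=4|\partial f|^2$ for real $f$; $[a,b,c]$ denotes an unordered triple of numbers, with repetitions; and $x^\pm=\max(\pm x,0)$.

\section{The indices below the maximum}\label{sec:D}

For a family satisfying (F1) put
\[
D(z)=\{\alpha\in A: v_\alpha(z)<u(z)\},\qquad |D(z)|\le2,
\]
and let $\mathcal{P}$ be the set of all two-element sets of the form $D(z)$, $z\in\mathbb{C}$.

\begin{lemma}\label{lem:F2}
A family satisfying \textup{(F1)} satisfies \textup{(F2)} if and only if any two members of $\mathcal{P}$ intersect.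
\end{lemma}

\begin{proof}
For a two-element set $P\subset A$ let $m_P=\max_{\alpha\in P}v_\alpha$. Then $m_P(z)<u(z)$ if and only if $P\subset D(z)$, that is, $P=D(z)$. Assume (F2), let $P=D(z)$ and $P'=D(z')$ be members of $\mathcal{P}$, and take $\alpha_5$ with $v_{\alpha_5}\le\min\{m_P,m_{P'}\}$. Then $v_{\alpha_5}(z)\le m_P(z)<u(z)$ and $v_{\alpha_5}(z')\le m_{P'}(z')<u(z')$, so $\alpha_5\in P\cap P'$. Conversely, let $P,P'$ be two-element subsets of $A$. If both belong to $\mathcal{P}$, any $\alpha_5\in P\cap P'$ satisfies (F2). If, say, $P\notin\mathcal{P}$, then $m_P\equiv u$ and any $\alpha_5\in P'$ does.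
\end{proof}

\begin{lemma}\label{lem:dich}
Under \textup{(F1)} and \textup{(F2)} one of the following holds, after naming indices suitably.
\begin{itemize}
\item \emph{Star case:} the index $1$ belongs to every member of $\mathcal{P}$ (any index may be called $1$ if $\mathcal{P}=\emptyset$).
\item \emph{Triangle case:} $\mathcal{P}=\{\{1,2\},\{1,3\},\{2,3\}\}$.
\end{itemize}
\end{lemma}

\begin{proof}
Suppose that no index is common to all members, and let $\{1,2\}\in\mathcal{P}$. A member missing $2$ meets $\{1,2\}$, so it is $\{1,3\}$ for a third index $3$. A member missing $1$ meets both sets, so it is $\{2,3\}$. A two-element set that contains at most one of $1,2,3$ misses one of these three sets, so there are no other members.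
\end{proof}

From now on we use \eqref{eq:sum}.

\begin{lemma}\label{lem:values}
For an admissible family the following holds at each point $z$.
\begin{itemize}
\item If $D=\{\alpha,\beta\}$ with $\alpha\ne\beta$, then $[u_0,u_1,u]=[v_\alpha,v_\beta,u]$ and $v_\alpha+v_\beta+u=0$.
\item If $D=\{\alpha\}$, then $u_1=u>0$ and $v_\alpha=u_0=-2u$.
\item If $D=\emptyset$, then $u_0=u_1=u=0$ and all $v_\alpha$ vanish.
\end{itemize}
Moreover $u\ge0$ and $-2u\le v_\alpha\le u$ everywhere, and $u(z)=0$ if and only if $D(z)=\emptyset$.
\end{lemma}

\begin{proof}
A pair of indices other than $D$ contains an index with value $u$. So $u_1=\max(v_\alpha,v_\beta)$ and $u_0=\min(v_\alpha,v_\beta)$ in the first case, and $u_1=u$ in the other two. The relations now follow from \eqref{eq:sum}; in the second case $-2u<u$ gives $u>0$. Since $u$ is the largest of three numbers with sum zero, $u\ge0$, and $v_\alpha\ge u_0=-u_1-u\ge-2u$. If $u(z)=0$, these bounds give $v_\alpha(z)=0$ for all $\alpha$.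
\end{proof}

Subharmonic functions are only upper semicontinuous. Identity \eqref{eq:sum} supplies the other half of continuity.

\begin{lemma}\label{lem:cont}
For an admissible family:
\begin{enumerate}
\item[(i)] $u_0,u_1,u$ and all $v_\alpha$ are continuous;
\item[(ii)] for each $P\in\mathcal{P}$ the set $\{z:D(z)=P\}$ is open;
\item[(iii)] $v_\alpha\equiv u$ for all but countably many $\alpha$.
\end{enumerate}
\end{lemma}

\begin{proof}
The sum of the two lowest values is $u_0+u_1=\min_{\alpha\ne\beta}(v_\alpha+v_\beta)$, so $u=\max_{\alpha\ne\beta}(-v_\alpha-v_\beta)$ is a supremum of lower semicontinuous functions. It is also upper semicontinuous by (F1), hence continuous. The functions $u_0,u_1$ are infima of upper semicontinuous functions, hence upper semicontinuous, and $u_0=-u-u_1$, $u_1=-u-u_0$ are lower semicontinuous. So they are continuous, and the sets $\{v_\alpha<u\}$ and $\{v_\alpha<u_1\}$ are open. The set in (ii) is $\bigcap_{\alpha\in P}\{v_\alpha<u\}$, which proves (ii). Each nonempty set $\{v_\alpha<u\}$ contains a point with rational coordinates, and each point lies in at most two of these sets, which proves (iii).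

It remains to show that every $v_\alpha$ is continuous at a given point $z_0$. If $D(z_0)=\emptyset$, this follows from $|v_\alpha|\le2u$ and $u(z_0)=0$. If $D(z_0)=\{\beta,\gamma\}$, then $D=\{\beta,\gamma\}$ near $z_0$ by (ii); there $v_\beta=-u-v_\gamma$ and $v_\gamma=-u-v_\beta$ are lower semicontinuous, hence continuous, and the other $v_\alpha$ equal $u$. If $D(z_0)=\{\beta\}$, then $v_\beta<u_1$ at $z_0$ and therefore near $z_0$. By the definition of $u_1$, two distinct indices cannot both have values below $u_1$. So near $z_0$ we have $v_\beta=u_0$, which is continuous, and $u_1\le v_\alpha\le u$ for $\alpha\ne\beta$, where the bounds are continuous and agree at $z_0$.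
\end{proof}

\section{Examples and the main idea}\label{sec:examples}

In this section $x=\operatorname{Re}z$, and $\lambda$ is the length measure on the imaginary axis. Integrating by parts in $x$ gives $\Delta x^+=\Delta x^-=\lambda$ in the sense of distributions.

\subsection{A straight interface}\label{sub:flat}

Take $s=ax^++bx^-$ with $a,b>0$, and ask when $(-s,0,s)$ is the triple of a family containing $v_1\equiv0$. On each half-plane one further index must take the value $-s$. If a single index $\beta$ did so on both, then $v_\beta=-s$ and $\Delta v_\beta=-(a+b)\lambda$, which is not positive. So let $\beta$ take it on $\{x>0\}$ and $\gamma\ne\beta$ on $\{x<0\}$. All indices outside $D$ take the value $s$, hence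
\[
v_\beta=-ax^++bx^-,\quad \Delta v_\beta=(b-a)\lambda,\qquad v_\gamma=ax^+-bx^-,\quad \Delta v_\gamma=(a-b)\lambda .
\]
Both measures are positive only if $a=b$, and then the triple consists of the ordered values of $0,ax,-ax$. Two opposite inequalities have produced a balance across the interface. The balance $a=b$ can be expressed in three ways.
\begin{enumerate}
\item[(1)] The function equal to $s$ on one side and $-s$ on the other is harmonic.
\item[(2)] The function $(\partial s)^2$, equal to $a^2/4$ on $\{x>0\}$ and to $b^2/4$ on $\{x<0\}$, agrees almost everywhere with a holomorphic function.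
\item[(3)] The energy of $s$ is stationary when the interface is moved. Let $\phi_t$ be the homeomorphism of $[-1,1]$ that fixes $\pm1$, sends $t$ to $0$ and is linear on $[-1,t]$ and $[t,1]$. Then $\int_{-1}^1|(s\circ\phi_t)'|^2\,dx=\frac{a^2}{1-t}+\frac{b^2}{1+t}$, whose derivative at $t=0$ is $a^2-b^2$.
\end{enumerate}
Statement (1) is what we want, but it refers to an interface with two sides. Statements (2) and (3) make sense with no knowledge of $\{s=0\}$. The proof of Theorem~\ref{thm:B} derives (3) from subharmonicity, (2) from (3), and (1) from (2).

\subsection{Sectors}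

\begin{example}[stars and branching]\label{ex:sectors}
Let $N\ge2$ be an integer and $s=|\operatorname{Re}z^{N/2}|=r^{N/2}|\cos(N\theta/2)|$ for $z=re^{i\theta}$. The zero set of $s$ consists of $N$ rays, which cut the plane into a set $B$ of $N$ open sectors. Let $A=\{1\}\sqcup B$, $v_1\equiv0$, and let $v_\beta$ equal $-s$ on the sector $\beta$ and $s$ elsewhere. Near a point of a ray, $s=|\ell|$ for a local branch $\ell$ of $\operatorname{Re}z^{N/2}$, and the two sides of the ray lie in different sectors; so $v_\beta=\pm\ell$ if the ray bounds $\beta$ and $v_\beta=|\ell|$ otherwise. Thus $v_\beta$ and $u=s$ are continuous and subharmonic off the origin, hence subharmonic. On the sector $\beta$ we have $D=\{1,\beta\}$ (Figure~\ref{fig:sectors}, left), on the rays $D=\emptyset$, and by Lemma~\ref{lem:F2} the family is admissible, with triple $(-s,0,s)$. Off the rays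
\[
(\partial s)^2=\tfrac{N^2}{16}\,z^{N-2}.
\]
For even $N$ the triple is of type (a). For odd $N$ it is of type (b) with $h=0$, $S_2=\{w^2=z\}$, $L=\operatorname{Re}w^N$, and it is not of type (a). Indeed, three harmonic functions with these values have product zero, so one vanishes identically and the others are $\pm\ell$ with $|\ell|=s$; then the square of the entire function $\partial\ell$ would be $\frac{N^2}{16}z^{N-2}$, which has a zero of odd order. For $N=1$ the construction breaks down: both sides of the single ray lie in the same sector, so $v_\beta=-s$ is not subharmonic, and $(\partial s)^2$ has a pole.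
\end{example}

The case $N=3$ shows why a quadratic quantity is needed: no choice of signs on the three sectors turns $s$ into a harmonic function, while $(\partial s)^2$ is entire and its zero locates the branch value.

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.5]
\draw[thick] (0,0)--(60:1.35);
\draw[thick] (0,0)--(180:1.35);
\draw[thick] (0,0)--(300:1.35);
\node at (0:0.8) {$\{1,\beta_1\}$};
\node at (120:0.8) {$\{1,\beta_2\}$};
\node at (240:0.8) {$\{1,\beta_3\}$};
\begin{scope}[xshift=3.6cm]
\draw[thick] (30:1.35)--(210:1.35);
\draw[thick] (90:1.35)--(270:1.35);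
\draw[thick] (150:1.35)--(330:1.35);
\node at (0:0.95) {$\{4\}$};
\node at (120:0.95) {$\{4\}$};
\node at (240:0.95) {$\{4\}$};
\node at (60:0.95) {$\{2,3\}$};
\node at (180:0.95) {$\{1,3\}$};
\node at (300:0.95) {$\{1,2\}$};
\end{scope}
\end{tikzpicture}
\caption{Two admissible families; each sector of the plane is labeled by the set of indices whose functions lie below the maximum there. Left: a star, on the three sectors where $|\operatorname{Re}z^{3/2}|>0$. Right: a triangle with a fourth index, on the six sectors where $\operatorname{Re}z^3\ne0$; the label $\{4\}$ marks the sectors where $\operatorname{Re}z^3>0$.}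
\label{fig:sectors}
\end{figure}

\begin{example}[a triangle with a fourth index]\label{ex:triangle}
Let $g=\operatorname{Re}z^3$ and let $N_1,N_2,N_3$ be the sectors where $g<0$. Put $v_i=g+3g^-\mathbf{1}_{N_i}$ for $i=1,2,3$ and $v_4=-2g$. The function $g^-\mathbf{1}_{N_i}$ is continuous, nonnegative and harmonic where positive, hence subharmonic, and $u=\max(g,-2g)$. Where $g>0$ we have $v_1=v_2=v_3=g$ and $D=\{4\}$; on $N_i$ we have $v_i=v_4=-2g$ and $D=\{1,2,3\}\setminus\{i\}$ (Figure~\ref{fig:sectors}, right). The family is admissible by Lemma~\ref{lem:F2}, and $[u_0,u_1,u]=[-2g,g,g]$ is of type (a).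
\end{example}

\begin{example}[condition (F2) cannot be omitted]\label{ex:noF2}
Let $A=\{1,2,3,4\}$, $v_1=v_2=\max(-x,-\frac x2)$ and $v_3=v_4=\max(x,\frac x2)$. Then $D=\{1,2\}$ for $x>0$ and $D=\{3,4\}$ for $x<0$, with $u=|x|$ and $u_0=u_1=-\frac12|x|$. So (F1) and \eqref{eq:sum} hold, and (F2) fails by Lemma~\ref{lem:F2}. If the triple came from a pair $(S,U)$, then near a point of the imaginary axis that is not a branch value the product $u_0u_1u$ would be a product of three harmonic functions, hence real-analytic; but $u_0u_1u=\frac14|x|^3$. In this example $(\partial u_0)^2+(\partial u_1)^2+(\partial u)^2=\frac38$ off the axis. So for three values the holomorphy of this sum does not by itself give the conclusion; the combinatorial information of Lemma~\ref{lem:dich} is needed as well.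
\end{example}

\section{Analytic tools}\label{sec:tools}

We use the following standard facts.
\begin{enumerate}
\item[(T1)] \emph{Laplacians.} If $v$ is subharmonic, its distributional Laplacian $\Delta v$ is a positive measure, finite on compact sets. A continuous function $f$ with $\Delta f\ge0$ is subharmonic, and with $\Delta f=0$ harmonic. A function $f\in L^1_{\mathrm{loc}}(\mathbb{C})$ with $\int fX_{\bar z}=0$ for all $X\in C_c^\infty(\mathbb{C},\mathbb{C})$ agrees almost everywhere with an entire function (Weyl's lemma). The measure $\Delta v$ does not depend on the holomorphic coordinate used to compute it, because $\Delta\chi\,dx\,dy$ is invariant for test functions $\chi$.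
\item[(T2)] \emph{Removable points.} A bounded harmonic function on a punctured disc extends harmonically. A continuous function $v$ on an open set that is subharmonic off a closed discrete set is subharmonic: near an exceptional point $e$ the functions $v+\varepsilon\log|z-e|$ are subharmonic and converge to $v$ in $L^1_{\mathrm{loc}}$ as $\varepsilon\downarrow0$, so $\Delta v\ge0$.
\item[(T3)] \emph{Reflection.} A harmonic function on the half-square $\{-r<x<0,\ |y|<r\}$ that extends continuously by zero to the side $\{x=0\}$ extends harmonically to the whole square.
\item[(T4)] \emph{Sobolev functions.} $W^{1,2}_{\mathrm{loc}}$ is the space of functions in $L^2_{\mathrm{loc}}$ with distributional gradient in $L^2_{\mathrm{loc}}$. It is preserved by diffeomorphisms, with the chain rule valid almost everywhere. For $f\in W^{1,2}_{\mathrm{loc}}$ one has $\nabla f=0$ almost everywhere on $\{f=0\}$. Hence \emph{if $f=g$ on a measurable set, then $\nabla f=\nabla g$ almost everywhere on that set.} A continuous $f\in W^{1,2}_{\mathrm{loc}}$ on a square with $f_y=0$ almost everywhere depends only on $x$.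
\item[(T5)] \emph{Analyticity.} Harmonic functions are real-analytic. A real-analytic function on a connected open set that vanishes on a nonempty open subset vanishes identically; consequently, if a finite product of such functions vanishes identically, so does one of the factors.
\end{enumerate}

\begin{lemma}\label{lem:reg}
\begin{enumerate}
\item[(i)] A continuous subharmonic function on $\mathbb{C}$ belongs to $W^{1,2}_{\mathrm{loc}}$.
\item[(ii)] If $n$ is a difference of two continuous subharmonic functions on $\mathbb{C}$ and $\varphi\in W^{1,2}$ is continuous with compact support, then $\int\nabla n\cdot\nabla\varphi=-\int\varphi\,d(\Delta n)$.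
\item[(iii)] A continuous function $f\ge0$ that is subharmonic on $\{f>0\}$ is subharmonic.
\item[(iv)] If finitely many subharmonic functions have sum $0$ on an open set, each of them is harmonic there.
\item[(v)] If $f=\sum_kf_k$ is continuous, where the $f_k\ge0$ are countably many continuous subharmonic functions, then $\Delta f=\sum_k\Delta f_k$ as positive measures.
\end{enumerate}
\end{lemma}

\begin{proof}
(i) Let $0\le\chi\in C_c^\infty$. If $v$ is smooth and subharmonic with $|v|\le M$ near $\operatorname{supp}\chi$, then $\Delta(v+M)^2=2|\nabla v|^2+2(v+M)\Delta v\ge2|\nabla v|^2$ there, so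
\[
\int\chi|\nabla v|^2\le\tfrac12\int(v+M)^2\Delta\chi .
\]
The mollifications of a continuous subharmonic $v$ are smooth, subharmonic and converge to $v$ locally uniformly, so their gradients are bounded in $L^2$ on each compact set; a weak limit is the distributional gradient of $v$.

(ii) For $\varphi\in C_c^\infty$ this is the definition of $\Delta n$. The mollifications of a general $\varphi$ have supports in a fixed compact set and converge to $\varphi$ in $W^{1,2}$, which handles the left side by (i), and uniformly, which handles the right side.

(iii) The mean value inequality is trivial at the zeros of $f$.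

(iv) Each function is minus a sum of subharmonic functions, so it is both subharmonic and superharmonic.

(v) The partial sums increase to $f$, hence converge to $f$ in $L^1_{\mathrm{loc}}$. So $\int f\Delta\chi=\sum_k\int f_k\Delta\chi=\sum_k\int\chi\,d(\Delta f_k)$ for $0\le\chi\in C_c^\infty$, and these integrals determine the measures.
\end{proof}

We now pass from statement (3) of Section~\ref{sub:flat} to statement (2). Let $X\in C_c^\infty(\mathbb{C},\mathbb{C})$, $K=\operatorname{supp}X$, and $\Phi_t(z)=z+tX(z)$ for real $t$. If $|t|$ times the Lipschitz constant of $X$ is less than $1$, then for each $w$ the map $z\mapsto w-tX(z)$ is a contraction, so $\Phi_t$ is a bijection; for small $t$ its Jacobian is positive, and $\Phi_t$ is a diffeomorphism of $\mathbb{C}$. It is the identity off $K$, hence $\Phi_t(K)=K$. Whenever $X$ and a small $t$ are fixed we write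
\[
\tilde f=f\circ\Phi_t ;
\]
thus $\tilde f-f$ and its gradient vanish off $K$.

\begin{lemma}[inner variations]\label{lem:inner}
Let $w_1,\dots,w_k\in W^{1,2}_{\mathrm{loc}}(\mathbb{C})$ be real. Suppose that for every $X\in C_c^\infty(\mathbb{C},\mathbb{C})$ and all sufficiently small real $t$,
\[
\sum_j\int\bigl(|\nabla\tilde w_j|^2-|\nabla w_j|^2\bigr)\ge0 .
\]
Then $\sum_j(\partial w_j)^2$ agrees almost everywhere with an entire function.
\end{lemma}

\begin{proof}
Fix $j$ and let $p=\partial w_j$, so that $\partial w_j/\partial\bar z=\bar p$. The chain rule gives $\partial\tilde w_j=\tilde p\,(1+tX_z)+t\,\overline{\tilde p}\;\overline{X_{\bar z}}$, and therefore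
\[
|\partial\tilde w_j|^2=|\tilde p|^2(1+2t\operatorname{Re}X_z)+2t\operatorname{Re}\bigl(\tilde p^{\,2}X_{\bar z}\bigr)+O(t^2)|\tilde p|^2 ,
\]
with error terms uniform in $z$. The Jacobian of $\Phi_t$ is $J_t=|1+tX_z|^2-t^2|X_{\bar z}|^2=1+2t\operatorname{Re}X_z+O(t^2)$. Integrate over $K$ and change variables by $\Phi_t$. The first term is $|\tilde p|^2J_t(1+O(t^2))$ and contributes $\int_K|p|^2+O(t^2)$: the conformal part of the deformation does not change the energy to first order. The second contributes $2t\operatorname{Re}\int_Kp^2\,(X_{\bar z}/J_t)\circ\Phi_t^{-1}=2t\operatorname{Re}\int p^2X_{\bar z}+O(t^2)$, because $(X_{\bar z}/J_t)\circ\Phi_t^{-1}=X_{\bar z}+O(t)$ uniformly. The hypothesis thus reads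
\[
8t\operatorname{Re}\int\sum_j(\partial w_j)^2X_{\bar z}+O(t^2)\ge0
\]
for both signs of $t$, so the real part vanishes. Replacing $X$ by $iX$ shows that the imaginary part vanishes too, and Weyl's lemma applies.
\end{proof}

\section{The star case}\label{sec:star}

\begin{proposition}\label{prop:star}
In the star case an admissible triple is of type \textup{(a)} or \textup{(b)}.
\end{proposition}

\subsection{Reduction to two values $\pm s$}

The function $v_1$ is the candidate for $h$. If $v_1$ is one of the three values and $u$ is one of the remaining two, then these two have sum $-v_1$ and can be written $-\frac12v_1\pm s$ with $u=-\frac12v_1+s$. So put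
\[
s=u+\tfrac12v_1,\qquad s_\beta=\tfrac12(u-v_\beta),\qquad G_\beta=\{v_\beta<u\}=\{s_\beta>0\}\qquad(\beta\ne1).
\]
Every two-element set $D(z)$ contains $1$, so Lemma~\ref{lem:values} leaves four possibilities, where $\beta\ne1$:
\[
\begin{array}{c|c|c|c}
D & v_1 & s & [u_0,u_1,u]\\ \hline
\emptyset & 0 & 0 & [0,0,0]\\
\{1\} & -2u & 0 & [-2u,u,u]\\
\{1,\beta\} & -u-v_\beta & \frac12(u-v_\beta)=s_\beta & [v_1,v_\beta,u]\\
\{\beta\} & u & \frac32u=s_\beta & [-2u,u,u]
\end{array}
\]
(in the last row $v_\beta=-2u$). Each point lies in at most one of the open sets $G_\beta$, and the table gives $s\ge0$, $\{s>0\}=\bigsqcup_{\beta\ne1}G_\beta$, $s_\beta=s\mathbf{1}_{G_\beta}$ and $s=\sum_\beta s_\beta$. It also gives, row by row, the last of the identities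
\begin{equation}\label{eq:star}
u=-\tfrac12v_1+s,\qquad v_\beta=-\tfrac12v_1+s-2s_\beta,\qquad [u_0,u_1,u]=\bigl[v_1,\,-\tfrac12v_1+s,\,-\tfrac12v_1-s\bigr].
\end{equation}
The inequality $v_1\le u$ reads $s\ge\frac32v_1$.

In the last two rows $v_1+v_\beta+u=0$. So this holds on $G_\beta$, and by Lemma~\ref{lem:reg}(iv) the functions $v_1,v_\beta,u$, and with them $s$, are harmonic on $G_\beta$. By Lemma~\ref{lem:reg}(iii), $s_\beta$ and $s$ are subharmonic. Put $\sigma=\Delta s$, $\sigma_\beta=\Delta s_\beta$, $\kappa_1=\Delta v_1$. Only countably many $s_\beta$ are not identically zero, sums over $\beta$ run over these, and $\sigma=\sum_\beta\sigma_\beta$ by Lemma~\ref{lem:reg}(v). On each $G_\gamma$ the function $s_\beta$ is $0$ or $s$, hence harmonic, so all these measures are carried by $\{s=0\}$. Taking Laplacians in \eqref{eq:star} and using $\Delta u\ge0$, $\Delta v_\beta\ge0$, we get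
\begin{equation}\label{eq:starmeas}
0\le\kappa_1\le2\sigma,\qquad \kappa_1\le2(\sigma-2\sigma_\beta),\qquad\text{hence}\qquad 2\sigma_\beta\le\sigma\qquad(\beta\ne1).
\end{equation}
The last inequality says that no single region $G_\beta$ produces more than half of the mass of $\Delta s$. On the straight interface of Section~\ref{sub:flat} it reads $2a\le a+b$ and $2b\le a+b$.

\subsection{The quadratic differential}

We want to show that the energy of $s$ does not decrease under deformations. The direct approach, through the convexity inequality $|\xi'|^2-|\xi|^2\ge2\xi\cdot(\xi'-\xi)$ and Lemma~\ref{lem:reg}(ii), gives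
\[
\int\bigl(|\nabla\tilde s|^2-|\nabla s|^2\bigr)\ge2\int\nabla s\cdot\nabla(\tilde s-s)=-2\int_K\tilde s\,d\sigma ,
\]
a lower bound of the wrong sign. The energy density does not change, however, if $s$ is replaced by a function equal to $\pm s$. On $G_\beta$ we use
\[
b_\beta=s-2s_\beta=v_\beta+\tfrac12v_1 ,
\]
which equals $-s$ on $G_\beta$ and $s$ elsewhere. This is the function that should continue $-s$ harmonically across $\partial G_\beta$, and its subharmonicity is the inequality $2\sigma_\beta\le\sigma$.

\begin{lemma}\label{lem:starq}
The function $(\partial s)^2$ agrees almost everywhere with an entire function $q$.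
\end{lemma}

\begin{proof}
Fix $X$ and a small $t$, and let $\psi_\beta=\tilde b_\beta-b_\beta$, a continuous function in $W^{1,2}$ supported in $K$. Since $b_\beta=\pm s$ and $\tilde b_\beta=\pm\tilde s$ pointwise, (T4) gives $|\nabla b_\beta|=|\nabla s|$ and $|\nabla\tilde b_\beta|=|\nabla\tilde s|$ almost everywhere. On the open set $G_\beta$ we have $b_\beta=-s_\beta$, so almost everywhere on $G_\beta$
\[
|\nabla\tilde s|^2-|\nabla s|^2=|\nabla\tilde b_\beta|^2-|\nabla b_\beta|^2\ge2\nabla b_\beta\cdot\nabla\psi_\beta=-2\nabla s_\beta\cdot\nabla\psi_\beta ,
\]
while $\nabla s_\gamma=0$ there for $\gamma\ne\beta$. Almost everywhere on $\{s=0\}$ the gradients of $s$ and of all $s_\beta$ vanish. Hence, almost everywhere in $\mathbb{C}$,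
\[
|\nabla\tilde s|^2-|\nabla s|^2\ge-2\sum_\beta\nabla s_\beta\cdot\nabla\psi_\beta .
\]
At almost every point at most one term of the sum is nonzero; it vanishes off $K$ and is bounded by $|\nabla s|(|\nabla s|+|\nabla\tilde s|)\in L^1(K)$. So we may integrate term by term and apply Lemma~\ref{lem:reg}(ii). As $\sigma_\beta$ is carried by $\{s=0\}$, where $b_\beta=0$ and $\psi_\beta=\tilde s-2\tilde s_\beta$,
\begin{align*}
\int\bigl(|\nabla\tilde s|^2-|\nabla s|^2\bigr)&\ge2\sum_\beta\int_K\psi_\beta\,d\sigma_\beta
=2\sum_\beta\int_K\tilde s\,d\sigma_\beta-2\sum_\beta\int_K\tilde s_\beta\,d(2\sigma_\beta)\\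
&\ge2\int_K\tilde s\,d\sigma-2\sum_\beta\int_K\tilde s_\beta\,d\sigma=0 .
\end{align*}
Here we used $\sum_\beta\sigma_\beta=\sigma$, then $2\sigma_\beta\le\sigma$ with $\tilde s_\beta\ge0$, and finally $\sum_\beta\tilde s_\beta=\tilde s$; all sums converge absolutely since $\sigma(K)<\infty$ and $\tilde s$ is bounded on $K$. Lemma~\ref{lem:inner} completes the proof.
\end{proof}

If $q\equiv0$, then $s$ is constant, $\sigma=0$, and $\kappa_1=0$ by \eqref{eq:starmeas}. So $v_1$ is harmonic, and by \eqref{eq:star} the triple consists of the ordered values of the harmonic functions $v_1$, $-\frac12v_1\pm s$: it is of type (a). From now on $q\not\equiv0$, and $E$ is the zero set of $q$, a closed discrete set.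

\subsection{Local structure away from the zeros of $q$}

\begin{lemma}\label{lem:starlocal}
Every $z_0\notin E$ has a neighborhood $R$ on which $v_1$ is harmonic and $s=|\ell|$ for a harmonic function $\ell$ with $(\partial\ell)^2=q$.
\end{lemma}

\begin{proof}
Since $q(z_0)\ne0$, there is a holomorphic coordinate $\zeta=x+iy$ near $z_0$ with $d\zeta/dz=2\sqrt q$ for a branch of the root. Let $R\ni z_0$ be an open square in this coordinate. From $\partial_zs=\partial_\zeta s\cdot d\zeta/dz$ we get $(s_x-is_y)^2=4(\partial_\zeta s)^2=1$, that is, $s_y=0$ and $s_x=\pm1$ almost everywhere. By (T4), $s$ is a function of $x$ alone; it is convex because it is subharmonic, and its nondecreasing derivative takes only the values $\pm1$ almost everywhere. There are two possibilities.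

\emph{First, $s=\pm x+c$ on $R$.} Take $\ell=s$. Then $\sigma=0$ on $R$, and $\kappa_1=0$ on $R$ by \eqref{eq:starmeas}.

\emph{Second, $s=|x-a|+c$, where the line $x=a$ meets $R$.} Then $c\ge0$ since $s\ge0$, and $c=0$ since $s$ is harmonic where it is positive. Take $\ell=x-a$. With $\lambda$ the length measure on $\{x=a\}$ we have $\sigma=2\lambda$ on $R$. The two halves $\{x>a\}$ and $\{x<a\}$ of $R$ are connected subsets of $\bigsqcup G_\beta$, so they lie in some $G_\beta$ and $G_\gamma$. If $\beta=\gamma$, then $s_\beta=s$ on $R$ and $\sigma_\beta=\sigma=2\lambda$, contrary to $2\sigma_\beta\le\sigma$. So $\beta\ne\gamma$, $s_\beta=(x-a)^+$, $\sigma_\beta=\lambda$, and \eqref{eq:starmeas} gives $\kappa_1\le2(2\lambda-2\lambda)=0$ on $R$.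

In both cases $\partial_z\ell=\pm\frac12\,d\zeta/dz=\pm\sqrt q$.
\end{proof}

Thus $v_1$ is continuous on $\mathbb{C}$ and harmonic off $E$. By (T2), $h:=v_1$ is harmonic on $\mathbb{C}$.

\subsection{The surface}

The local functions $\pm\ell$ are distinguished by their derivatives $\pm\sqrt q$, so they should fit together on the Riemann surface of $\sqrt q$. Let
\[
S^\circ=\{(z,w): z\in\mathbb{C}\setminus E,\ w^2=q(z)\},\qquad \pi(z,w)=z,\qquad\iota(z,w)=(z,-w),
\]
an unbranched two-sheeted covering of $\mathbb{C}\setminus E$. For $(z_0,w_0)\in S^\circ$ take $\ell$ as in Lemma~\ref{lem:starlocal}, with the sign chosen so that $\partial\ell(z_0)=w_0$, and put $L(z_0,w_0)=\ell(z_0)$. This does not depend on the choice of $\ell$: if $\ell_1$ is another choice, then $(\ell-\ell_1)(\ell+\ell_1)=s^2-s^2=0$ near $z_0$, so $\ell_1=\pm\ell$ by (T5), and the sign is $+$ because $\partial\ell_1(z_0)=\partial\ell(z_0)\ne0$. On the sheet $z\mapsto(z,\partial\ell(z))$ we have $L=\ell$. So $L$ is harmonic on $S^\circ$, with $L\circ\iota=-L$, $|L|=s\circ\pi$ and $(\partial_zL)^2=q$.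

We fill in the points over $e\in E$. Write $q=(z-e)^kr(z)^2$ on a small disc about $e$, with $r$ holomorphic and zero-free. If $k$ is even, the part of $S^\circ$ over the punctured disc consists of the two graphs $w=\pm(z-e)^{k/2}r(z)$, and we add one point to each. If $k$ is odd, it is parametrized bijectively by $t\mapsto(e+t^2,\,t^kr(e+t^2))$ on a punctured disc, since $t$ and $-t$ give the two roots over the same $z$; we add the point $t=0$. The result is a Riemann surface $S_2$ to which $\pi$ and $\iota$ extend. Every point of $\mathbb{C}$ has a disc neighborhood whose preimage is either two discs mapped biholomorphically or one disc mapped by $t\mapsto e+t^2$, so $\pi$ is proper of degree $2$. The function $L$ is bounded near the added points because $|L|=s\circ\pi$, so it extends harmonically by (T2), and the identities $L\circ\iota=-L$, $|L|=s\circ\pi$ persist by continuity. Therefore $\pm L(p)$ are the numbers $\pm s(\pi(p))$ in some order, and \eqref{eq:star} becomes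
\[
[u_0,u_1,u](z)=\bigl[h(z),\,-\tfrac12h(z)+L(p),\,-\tfrac12h(z)-L(p)\bigr],\qquad p\in\pi^{-1}(z).
\]
We have $|L|=s\circ\pi\ge\frac32h\circ\pi$. At a ramification point $(\partial_tL)^2=(2t)^2(\partial_zL)^2=4t^2q(e+t^2)\to0$ as $t\to0$, so $dL=0$ there. If $S_2$ is connected, the triple is of type (b). Otherwise, the image of each component is open and closed, hence all of $\mathbb{C}$; so there are two components, each mapped biholomorphically onto $\mathbb{C}$, the function $L$ on one of them is a harmonic function on $\mathbb{C}$, and the triple is of type (a). This proves Proposition~\ref{prop:star}.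

\section{The triangle case}\label{sec:triangle}

\begin{proposition}\label{prop:tri}
In the triangle case an admissible triple is of type \textup{(a)}.
\end{proposition}

\subsection{The set where a fourth index is below the maximum}

Let $I=\{1,2,3\}$. For $\gamma\notin I$ put $O_\gamma=\{v_\gamma<u\}$, and let $O=\bigcup_{\gamma\notin I}O_\gamma$. No member of $\mathcal{P}$ contains $\gamma$, so $D=\{\gamma\}$ on $O_\gamma$. Hence the open sets $O_\gamma$ are disjoint, and by Lemma~\ref{lem:values}:
\begin{itemize}
\item on $O_\gamma$: $v_1=v_2=v_3=u>0$, $v_\gamma=-2u$, and $[u_0,u_1,u]=[-2u,u,u]$;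
\item off $O$: $D\subset I$, $v_\gamma=u$ for all $\gamma\notin I$, $[u_0,u_1,u]=[v_1,v_2,v_3]$, and $v_1+v_2+v_3=0$.
\end{itemize}
For the last two assertions note that the indices in $I\setminus D$ take the value $u$, so $[v_1,v_2,v_3]$ is $[0,0,0]$, $[-2u,u,u]$ or $[v_i,v_j,u]$ according as $|D|=0,1,2$. Everywhere $u=\max(v_1,v_2,v_3)$, because $|D|\le2$. The functions
\[
o=\tfrac13(v_1+v_2+v_3)=u\mathbf{1}_O,\qquad o_\gamma=\tfrac13(u-v_\gamma)=u\mathbf{1}_{O_\gamma}\quad(\gamma\notin I)
\]
are continuous.

If $O=\emptyset$, then $v_1+v_2+v_3\equiv0$, these functions are harmonic by Lemma~\ref{lem:reg}(iv), and the triple is of type (a). Example~\ref{ex:triangle} shows that $O$ can be nonempty, and we assume this from now on. Also $O\ne\mathbb{C}$, since $D=\{1,2\}$ at some point. On $O$ and off $\overline O$ the triple is locally given by three harmonic functions; the problem is to understand $\partial O$. There is no distinguished index to subtract, as there was in the star case, so we work with the energy of all three values. What makes this possible is the following property, which in the star case was not available for $v_1$ at the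 start.

\begin{lemma}\label{lem:H}
Each $v_\alpha$ is harmonic on $\{v_\alpha<u\}$, and $u$ is harmonic on $O$.
\end{lemma}

\begin{proof}
For $\alpha\in I$ the open set $\{v_\alpha<u\}$ is disjoint from $O$, so $v_1+v_2+v_3=0$ on it. For $\gamma\notin I$ we have $v_\gamma+2u=0$ on $O_\gamma$. In both cases apply Lemma~\ref{lem:reg}(iv).
\end{proof}

Put $n_\alpha=u-v_\alpha\ge0$. Where it is positive, $n_\alpha$ is a subharmonic minus a harmonic function, so $n_\alpha$ is subharmonic by Lemma~\ref{lem:reg}(iii). Sums over $\alpha$ run over the countably many indices with $n_\alpha\not\equiv0$. We have $\sum_\alpha n_\alpha=3u$: the sum is $0$, $u+2u$ or $2u-v_\alpha-v_\beta$ according as $|D|=0,1,2$. Let $m=\Delta u$, $\nu_\alpha=\Delta n_\alpha$, $\kappa_\alpha=\Delta v_\alpha=m-\nu_\alpha$; all are positive measures. By Lemmas~\ref{lem:reg}(v) and~\ref{lem:H},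
\begin{equation}\label{eq:trimeas}
0\le\nu_\alpha\le m,\qquad\sum_\alpha\nu_\alpha=3m,\qquad\kappa_\alpha(\{n_\alpha>0\})=0 .
\end{equation}

\subsection{The energy of the triple}

For any $i\ne j$ in $I$ we have $[u_0,u_1,u]=[v_i,v_j,-v_i-v_j]$ everywhere, by the two cases above. The natural energy density is therefore
\[
e=|\nabla v_i|^2+|\nabla v_j|^2+|\nabla(v_i+v_j)|^2 .
\]
Up to a null set it does not depend on the pair: on $O$ it is $6|\nabla u|^2$, and almost everywhere off $O$ it is $\sum_{k\in I}|\nabla v_k|^2$ by (T4). Moreover, almost everywhere,
\begin{equation}\label{eq:ebound}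
e\ge\tfrac32|\nabla u|^2,\qquad e\ge\tfrac32|\nabla v_\alpha|^2\quad\text{for each }\alpha\in A .
\end{equation}
For $\alpha\in I$ this follows from the identity $|\xi|^2+|\eta|^2+|\xi+\eta|^2=\frac32|\xi|^2+2|\eta+\frac12\xi|^2$. For $u$ it follows because the sets $\{u=v_i\}$, $i\in I$, cover the plane and $\nabla u=\nabla v_i$ almost everywhere on $\{u=v_i\}$. For $\gamma\notin I$ we have $\frac32|\nabla v_\gamma|^2=6|\nabla u|^2=e$ on $O_\gamma$, and $v_\gamma=u$ off $O_\gamma$. Let $\tilde e$ denote the same expression formed with $\tilde v_i,\tilde v_j$. The arguments just given use only (T4) and pointwise relations between the functions, which survive composition with $\Phi_t$; so $\tilde e$ is independent of the pair, and \eqref{eq:ebound} holds for $\tilde e,\tilde u,\tilde v_\alpha$.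

\begin{lemma}\label{lem:triQ}
The function $(\partial v_1)^2+(\partial v_2)^2+(\partial(v_1+v_2))^2$ agrees almost everywhere with an entire function $Q\not\equiv0$, and $Q=6(\partial u)^2$ on $O$.
\end{lemma}

\begin{proof}
Fix $X$ and a small $t$, and let $\varphi_\alpha=\tilde v_\alpha-v_\alpha$. As in the star case, we apply convexity on each set $\{D=\text{const}\}$ to the functions whose indices are in $D$. We claim that almost everywhere
\begin{equation}\label{eq:eineq}
\tilde e-e\ge-2\sum_\alpha\nabla n_\alpha\cdot\nabla\varphi_\alpha .
\end{equation}
By (T4), only the terms with $\alpha\in D$ can be nonzero at almost every point.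

\emph{On the open set $D=\{i,j\}\subset I$:} here $u=-v_i-v_j$, so $n_i=-2v_i-v_j$ and $n_j=-v_i-2v_j$. Compute $e$ and $\tilde e$ with the pair $i,j$ and apply convexity to each of the three squares:
\begin{align*}
\tilde e-e&\ge2\bigl[\nabla v_i\cdot\nabla\varphi_i+\nabla v_j\cdot\nabla\varphi_j+\nabla(v_i+v_j)\cdot\nabla(\varphi_i+\varphi_j)\bigr]\\
&=2\bigl[\nabla(2v_i+v_j)\cdot\nabla\varphi_i+\nabla(v_i+2v_j)\cdot\nabla\varphi_j\bigr]=-2\bigl[\nabla n_i\cdot\nabla\varphi_i+\nabla n_j\cdot\nabla\varphi_j\bigr].
\end{align*}

\emph{On the set $D=\{\alpha\}$:} here $v_\alpha=-2u$, and there are $i\ne j$ in $I\setminus\{\alpha\}$, with $v_i=v_j=u$. So almost everywhere on this set $\nabla v_\alpha=-2\nabla u$, $e=6|\nabla u|^2=\frac32|\nabla v_\alpha|^2$ and $\nabla n_\alpha=-\frac32\nabla v_\alpha$. Thus \eqref{eq:ebound} is an equality for $e$, and using it as an inequality for $\tilde e$,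
\[
\tilde e-e\ge\tfrac32\bigl(|\nabla\tilde v_\alpha|^2-|\nabla v_\alpha|^2\bigr)\ge3\nabla v_\alpha\cdot\nabla\varphi_\alpha=-2\nabla n_\alpha\cdot\nabla\varphi_\alpha .
\]

\emph{On the set $D=\emptyset$:} all functions vanish, so $e=0$ almost everywhere, the right side is $0$, and $\tilde e\ge0$.

This proves \eqref{eq:eineq}. At almost every point at most two terms of the sum are nonzero. Each vanishes off $K$, and by \eqref{eq:ebound} $|\nabla n_\alpha|\le2\sqrt{2e/3}$ and $|\nabla\varphi_\alpha|\le\sqrt{2/3}\,(\sqrt e+\sqrt{\tilde e})$, so each is bounded by $\frac43\sqrt e\,(\sqrt e+\sqrt{\tilde e})\in L^1(K)$. Integrating term by term and using Lemma~\ref{lem:reg}(ii),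
\[
\tfrac12\int(\tilde e-e)\ge\sum_\alpha\int\varphi_\alpha\,d\nu_\alpha=\sum_\alpha\int_K\tilde v_\alpha\,d\nu_\alpha-\sum_\alpha\int_Kv_\alpha\,d\nu_\alpha ;
\]
the sums converge absolutely since $|v_\alpha|\le2u$, $|\tilde v_\alpha|\le2\tilde u$ and $\sum_\alpha\nu_\alpha(K)=3m(K)<\infty$. Write $v_\alpha=u-n_\alpha$ and use \eqref{eq:trimeas} together with $\sum_\alpha n_\alpha=3u$:
\begin{align*}
\sum_\alpha\int_K\tilde v_\alpha\,d\nu_\alpha&=3\int_K\tilde u\,dm-\sum_\alpha\int_K\tilde n_\alpha\,d\nu_\alpha\ge3\int_K\tilde u\,dm-\sum_\alpha\int_K\tilde n_\alpha\,dm=0,\\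
\sum_\alpha\int_Kv_\alpha\,d\nu_\alpha&=\sum_\alpha\int_Kn_\alpha\,dm-\sum_\alpha\int_Kn_\alpha\,d\nu_\alpha=\sum_\alpha\int_Kn_\alpha\,d\kappa_\alpha=0 .
\end{align*}
So $\int(\tilde e-e)\ge0$, and Lemma~\ref{lem:inner}, applied to $v_1,v_2,v_1+v_2$, gives the entire function $Q$. On $O$ we have $v_1=v_2=u$, so $Q=(1+1+4)(\partial u)^2$ almost everywhere, and everywhere by continuity.

Finally let $W$ be a component of $O$. It has a boundary point because $O\ne\mathbb{C}$; this point is not in $O$, so $o$ vanishes there, and $u=o\to0$ as we approach it within $W$. Since $u>0$ on $W$, the harmonic function $u$ is not constant on $W$, and $Q\not\equiv0$.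
\end{proof}

\subsection{Local structure at the boundary of $O$}

Let $E$ be the zero set of $Q$. The function $Q$ determines $u$ on $O$, and with it the shape of $\partial O$. On the other side of $\partial O$ it gives only one relation among $v_1,v_2,v_3$; there we use the mean value inequality instead.

\begin{lemma}\label{lem:trilocal}
Near every $p\in\partial O\setminus E$ there is a holomorphic coordinate $\zeta=x+iy$ in which $[u_0,u_1,u]=[-2x,x,x]$.
\end{lemma}

\begin{proof}
Choose $\zeta$ with $\zeta(p)=0$ and $(d\zeta/dz)^2=\frac23Q$, and let $R=\{|x|<r,\ |y|<r\}$.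

\emph{Step 1: the shape of $O\cap R$.} On $O\cap R$ we have $(d\zeta/dz)^2=4(\partial_zu)^2$, so $(\partial_\zeta u)^2=\frac14$. On a component $W$ of $O\cap R$ the continuous function $\partial_\zeta u=\pm\frac12$ is constant, so $u=\varepsilon x+c$ with $\varepsilon=\pm1$. We claim that $W$ equals $H=\{\varepsilon x+c>0\}\cap R$. Since $u>0$ on $O$, we have $W\subset H$. If $W\ne H$, the connected set $H$ contains a boundary point of $W$. This point is not in $O$, so $o=0$ there, whereas $o=\varepsilon x+c>0$ there by continuity. This proves the claim. Two components with the same $\varepsilon$ are nested, hence equal, so there are at most two components. As $p\in\overline O\setminus O$, one of them has $p$ in its closure, and for it $c=o(p)=0$. Replacing $\zeta$ by $-\zeta$ if necessary, this component is $\{x>0\}$. A second component has the form $\{-x+c'>0\}$ with $c'\le0$; if $c'<0$, we remove it by shrinking $R$. So $O\cap R$ is $\{x>0\}$ or $\{x\ne0\}$, with $u=|x|$ on it. Let $\gamma\notin I$ be the index with $\{x>0\}\subset O_\gamma$.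

\emph{Step 2: $O\cap R=\{x\ne0\}$ is impossible.} Otherwise $u=|x|$ on $R$ and $m=2\lambda$, with $\lambda$ the length measure on $\{x=0\}$. On $R$ we have $o_\gamma=|x|$ or $o_\gamma=x^+$, according as $\{x<0\}$ lies in $O_\gamma$ or not, so $\Delta o_\gamma\ge\lambda$. Then $v_\gamma=u-3o_\gamma$ gives $\kappa_\gamma\le2\lambda-3\lambda$, contradicting $\kappa_\gamma\ge0$.

\emph{Step 3: the other side.} We now have $v_1=v_2=v_3=u=x$ and $v_\gamma=-2x$ on $\{x>0\}$. On $\{x=0\}$, $u=0$ by continuity, so all functions vanish. On $\{x<0\}$, which is disjoint from $O$, we have $v_\gamma=u$ and $v_1+v_2+v_3=0$, so $v_1,v_2,v_3$ are harmonic there; by (T3) their restrictions to $\{x<0\}$ extend to harmonic functions $V_1,V_2,V_3$ on $R$ vanishing on $\{x=0\}$. Put $c_i(y)=-\partial_xV_i(0,y)$ and $C=\max_ic_i$; then $c_1+c_2+c_3=0$. Fix $y_0$. The $y$-derivative of $V_i$ vanishes on the axis, so Taylor's formula gives, at points with $x<0$ at distance $\rho$ from $(0,y_0)$,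
\[
v_i=c_i(y_0)|x|+O(\rho^2),\qquad v_\gamma=u=\max_iv_i=C(y_0)|x|+O(\rho^2).
\]
The mean of $x^+$, and of $x^-$, over the circle of radius $\rho$ about $(0,y_0)$ is $\rho/\pi$. The mean value inequality at $(0,y_0)$ for $v_i$ and for $v_\gamma$ reads
\[
0\le\bigl(1+c_i(y_0)\bigr)\frac\rho\pi+O(\rho^2),\qquad0\le\bigl(-2+C(y_0)\bigr)\frac\rho\pi+O(\rho^2).
\]
So all $c_i\ge-1$ and the largest is at least $2$. Since the largest is minus the sum of the other two, it is at most $2$, and $(c_1,c_2,c_3)$ is a permutation of $(2,-1,-1)$; by continuity the permutation does not depend on $y_0$. The harmonic function $V_i+c_ix$ has zero gradient on $\{x=0\}$, so the holomorphic function $\partial_\zeta(V_i+c_ix)$ vanishes on a segment, hence on $R$, and $V_i=-c_ix$. Therefore $[u_0,u_1,u]=[v_1,v_2,v_3]=[-2x,x,x]$ on $\{x\le0\}$. On $\{x>0\}$ the triple is $[-2u,u,u]=[-2x,x,x]$ as well.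
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:tri}]
Let $E'=E\cap\partial O$, a closed discrete set, so that $\mathbb{C}\setminus E'$ is connected. Every point of $\mathbb{C}\setminus E'$ has a disc neighborhood in $\mathbb{C}\setminus E'$ carrying harmonic functions $h_1,h_2,h_3$ with $[u_0,u_1,u]=[h_1,h_2,h_3]$: take $-2u,u,u$ on $O$; take $v_1,v_2,v_3$ on $\mathbb{C}\setminus\overline O$, where they are harmonic by Lemma~\ref{lem:reg}(iv); and use Lemma~\ref{lem:trilocal} on $\partial O\setminus E$. The discriminant
\[
\delta=(u-u_1)^2(u-u_0)^2(u_1-u_0)^2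
\]
equals $\prod_{i<j}(h_i-h_j)^2$ on each such disc, so it is real-analytic on $\mathbb{C}\setminus E'$. It vanishes on the nonempty open set $O$, where $u_1=u$, hence identically. By (T5), on each disc two of the $h_i$ coincide, and since the sum is zero, $[h_1,h_2,h_3]=[-2g,g,g]$ with $g$ harmonic. Whatever the sign of $g$, the middle value of $[-2g,g,g]$ is $g$. So $g=u_1$ on each disc, the continuous function $u_1$ is harmonic off $E'$ and therefore on $\mathbb{C}$, and $[u_0,u_1,u]=[-2u_1,u_1,u_1]$ off $E'$ and, by continuity, everywhere. The triple is of type (a).
\end{proof}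

Lemma~\ref{lem:dich} and Propositions~\ref{prop:star} and~\ref{prop:tri} show that every admissible triple is of type (a) or (b). This proves Theorem~\ref{thm:A} and one half of Theorem~\ref{thm:B}.

\section{Constructing the families}\label{sec:converse}

\begin{proposition}\label{prop:conv}
Every triple of type \textup{(a)} or \textup{(b)} is admissible.
\end{proposition}

For type (a) let $A=\{1,2,3\}$ and let $v_1,v_2,v_3$ be the three harmonic functions. The maximum is subharmonic and at most two functions lie below it; two pairs in a three-element set share an index, so (F2) holds by Lemma~\ref{lem:F2}; and $u_0,u_1,u$ are the ordered values.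

Now let $h,S_2,L$ be as in (b). If $L\equiv0$, the triple is of type (a), so assume $L\not\equiv0$. We imitate Example~\ref{ex:sectors}, with the components of $\{|L|>0\}$ in the role of the sectors. What has to be proved is that the two sides of an interface belong to different components; this is where $dL=0$ is used.

Since $L\circ\iota=-L$, there is a continuous function $s$ on $\mathbb{C}$ with $s\circ\pi=|L|$, and $q=(\partial_zL)^2$ is a holomorphic function of $z$ off the branch values. Near a ramification point, with $z=e+t^2$, write $L=\operatorname{Re}f(t)$ with $f$ holomorphic and $f(0)=0$. As $L$ is odd in $t$, the function $f(t)+f(-t)$ has zero real part and vanishes at $0$, so $f$ is odd; and $dL=0$ means $f'(0)=0$. Thus $f(t)=O(t^3)$ and $\partial_zL=f'(t)/4t=O(t)$, so $q=O(z-e)$ extends holomorphically with $q(e)=0$. Hence $q$ is entire. If $q\equiv0$, then $L$ is constant on the connected surface $S_2$, and zero by oddness; so $q\not\equiv0$. Its zero set $E$ is closed and discrete and contains all branch values. Off $E$, locally $s=|\ell|$ with $\ell$ harmonic and $\nabla\ell\ne0$. So $s$ is subharmonic off $E$, and on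 $\mathbb{C}$ by (T2).

Let $Z=\{s=0\}$. Near a point of $Z\setminus E$ we can take a holomorphic coordinate with real part $\ell$, so $Z$ is an arc there. Let $e\in Z\cap E$, and write $q=(z-e)^kr(z)^2$ with $k\ge1$ and $r(e)\ne0$. On a small disc about $e$ slit along a radius, a branch $\ell$ of $L$ satisfies $\partial\ell=(z-e)^{k/2}r(z)$ for a suitable choice of the root. Put
\[
F(z)=2\int_e^z(\omega-e)^{k/2}r(\omega)\,d\omega=(z-e)^{(k+2)/2}g(z),\qquad g(z)=2\int_0^1\tau^{k/2}r\bigl(e+\tau(z-e)\bigr)\,d\tau ,
\]
where $g$ is holomorphic near $e$ and $g(e)=4r(e)/(k+2)\ne0$. Then $\partial\operatorname{Re}F=\frac12F'=\partial\ell$, and both $\operatorname{Re}F$ and $\ell$ tend to $0$ at $e$, so $\ell=\operatorname{Re}F$. In the local coordinate $w=(z-e)g(z)^{2/(k+2)}$ we have $F^2=w^{k+2}$, hence $s=|\operatorname{Re}w^{(k+2)/2}|$. This is Example~\ref{ex:sectors} with $N=k+2$, and near $e$ the set $Z$ consists of $k+2\ge3$ arcs issuing from $e$. Altogether, \emph{every point of $Z$ has a neighborhood in which $Z$ is a union of at least two, and finitely many, arcs issuing from that point and otherwise disjoint.} In other words, no arc of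 $Z$ has a free end.

\begin{lemma}\label{lem:sides}
For $p\in Z\setminus E$ the two sides of $Z$ at $p$ lie in different components of $\{s>0\}$.
\end{lemma}

\begin{proof}
Take a coordinate $\zeta=x+iy$ on a small square about $p=0$ in which $s=|x|$, and suppose that the sides $\{x<0\}$ and $\{x>0\}$ lie in one component $G$. The idea is to close up a curve through $p$ inside $G$. An arc of $Z$ enters the enclosed region at $p$, cannot leave it and cannot end, so $Z$ must contain a closed curve, which the maximum principle forbids.

Choose points $a<0<b$ on the $x$-axis in the square and join them by a simple arc $\tau$ in $G$. The compact set $\tau$ has positive distance from $p$. Let $a'$ be the last point of $\tau$ on the segment $[a,p)$, and $b'$ the first point after $a'$ on $(p,b]$. The part of $\tau$ from $a'$ to $b'$ meets $[a,b]$ only at its endpoints, so together with the segment $[a',b']$ it forms a Jordan curve $J$ with $J\cap Z=\{p\}$. In a small disc about $p$ the curve $J$ is the $x$-axis. Each of the half-discs $\{y>0\}$, $\{y<0\}$ lies in one component of $\mathbb{C}\setminus J$, and $p$ is a boundary point of both components,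 so exactly one half-disc lies in the bounded component $\Omega$.

Let $\Gamma=Z\cap\overline\Omega=(Z\cap\Omega)\cup\{p\}$, a compact set. Exactly one arc of $\Gamma$ issues from $p$, and at least two issue from every other point. Removing small star-shaped neighborhoods of the finitely many points of $V=\{p\}\cup(E\cap\Gamma)$ leaves a compact one-dimensional manifold with boundary, that is, finitely many arcs and circles. So the component of $\Gamma$ containing $p$ is a finite connected graph with vertices in $V$. It has an edge and only one vertex of degree $1$, whereas a finite tree with an edge has at least two such vertices. Hence it contains a cycle, that is, a Jordan curve $J'\subset Z$. By the maximum principle the subharmonic function $s\ge0$ vanishes inside $J'$. This is impossible, because near a point off $E$ we have $s=|\ell|$ with $\nabla\ell\ne0$.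
\end{proof}

\begin{proof}[End of the proof of Proposition~\ref{prop:conv}]
Let $B$ be the set of components of $\{s>0\}$, put $s_\beta=s\mathbf{1}_\beta$ for $\beta\in B$, let $A=\{1,*\}\sqcup B$, and define
\[
u=-\tfrac h2+s,\qquad v_1=h,\qquad v_*=u,\qquad v_\beta=u-2s_\beta=-\tfrac h2+(s-2s_\beta).
\]
All these functions are continuous, since $s=0$ on $\partial\beta$. Consider a point off $E$, near which $s=|\ell|$. If $\ell\ne0$ at the point, then $s-2s_\beta=\pm\ell$ near it. If $\ell=0$ at the point, then by Lemma~\ref{lem:sides} at most one side lies in $\beta$; so $s-2s_\beta$ is $|\ell|$ if neither does and $\pm\ell$ if one does. Thus all $v_\alpha$ are subharmonic off $E$, and on $\mathbb{C}$ by (T2).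

The hypothesis $s\ge\frac32h$ says that $v_1\le u$; also $v_\beta\le u=v_*$, so $u=\max_Av_\alpha$. For $z\in\beta$ we have $D(z)=\{1,\beta\}$ or $\{\beta\}$, and for $z\in Z$ we have $D(z)=\{1\}$ or $\emptyset$. So (F1) holds, and (F2) holds by Lemma~\ref{lem:F2} because every member of $\mathcal{P}$ contains $1$. It remains to identify the triple. If $D=\{1,\beta\}$, it is $[v_1,v_\beta,u]=[h,-\frac h2-s,-\frac h2+s]$. If $D=\{\beta\}$, then $h=u$ and it is $[v_\beta,u,u]=[-\frac h2-s,h,-\frac h2+s]$. If $s=0$, it is $[v_1,u,u]=[h,-\frac h2,-\frac h2]$. In all cases it is the given triple, and the sum is $0$.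
\end{proof}

This completes the proof of Theorem~\ref{thm:B}.

\section{The conditions in type (b)}\label{sec:conditions}

We give an example of type (b) with nonconstant $h$, and show that neither $dL=0$ nor $|L|\ge\frac32h\circ\pi$ can be dropped from Theorem~\ref{thm:B}.

\begin{example}[nonconstant $h$]
Let $S_2=\{w^2=z^2-1\}$, $L=\frac32\operatorname{Re}w^3$ and $h=\operatorname{Re}P-11$ with $P(z)=z^3-\frac32z$. The ramification points lie over $z=\pm1$; there $w$ is a local coordinate vanishing at the point, so $dL=0$. For $|z|\le2$ we have $|P|\le8+3=11$, so $h\le0\le|L|$. For $|z|\ge2$,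
\[
w^3=\pm z^3(1-z^{-2})^{3/2}=\pm\Bigl(P(z)+\sum_{k\ge2}\binom{3/2}{k}(-1)^kz^{3-2k}\Bigr).
\]
The binomial coefficients with $k\ge2$ have modulus at most $\frac38$, so the sum is bounded by $|z|^{-1}(1-|z|^{-2})^{-1}\le\frac23$. Hence $|\operatorname{Re}w^3|\ge\operatorname{Re}P-\frac23\ge h$, that is, $|L|\ge\frac32h$.
\end{example}

\begin{example}[the condition $dL=0$]
For every admissible triple and every $e\in\mathbb{C}$ we have $u(z)-u(e)=O(|z-e|)$ as $z\to e$. In type (a), and in type (b) away from branch values, $u$ is locally a maximum of three smooth functions. At a branch value $u=-\frac h2+|L|$ with $|L|=O(|t|^3)=O(|z-e|^{3/2})$, as shown in Section~\ref{sec:converse}. Now take $h=0$, $S_2=\{w^2=z\}$ and $L=\operatorname{Re}w$, the case $N=1$ of Example~\ref{ex:sectors}. All conditions of (b) hold except $dL=0$ at $w=0$, and $u(x)=\sqrt x$ for $x>0$. So this triple comes from a three-sheeted surface and has sum zero, but it is not admissible.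
\end{example}

\begin{example}[the inequality]
Let $S_2=\{w^2=z\}$, $L=\operatorname{Re}w^3$ and $h\equiv c$. For $c\le0$ the triple is of type (b). For $c>0$ it is not admissible. Suppose that it had a representation of type (a) or (b), and let $g$ be any of the three functions in (a), or the function on $\mathbb{C}$ in (b). On a disc about $z=1$, with $\ell=\operatorname{Re}z^{3/2}$, we have $(g-c)(g+\frac c2-\ell)(g+\frac c2+\ell)=0$, so one factor vanishes identically by (T5). If $g=-\frac c2\pm\ell$, the entire function $\partial g$ has square $\frac9{16}z$, which is impossible. So $g\equiv c$. In (a) the three functions would have sum $3c\ne0$. In (b), with $L_1$ the function on the two-sheeted surface, the values over $z=0$ are $[c,-\frac c2,-\frac c2]$, which forces $L_1=0$ over $0$ and violates $|L_1|\ge\frac32c$. Comparing $c=-1$ with $c=1$, we see that the class of admissible triples is not preserved by the reversal $(u_0,u_1,u)\mapsto(-u,-u_1,-u_0)$.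
\end{example}

\begin{thebibliography}{9}
\bibitem{conj} \emph{A Conjecture About Families Of Subharmonic Functions}, \texttt{https://www.math.purdue.edu/\textasciitilde{}eremenko/dvi/subh2.pdf}.
\end{thebibliography}
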